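\title{Infinite maximal antichains in finite powers of $\mathcal P(\omega)/\mathrm{Fin}$}

\begin{abstract}
Let $\mathfrak a_n$ be the least size of an infinite maximal antichain in the $n$-th power of the partial order $(\mathcal P(\omega)/\mathrm{Fin})^+$, so that $\mathfrak a_1$ is the almost-disjointness number $\mathfrak a$. We prove in ZFC that $\mathfrak a_n=\mathfrak a$ for every finite $n\ge 1$; in particular, $\mathfrak a_2<\mathfrak a$ is not consistent with ZFC. The result is a case of a product theorem for finitely many $\sigma$-closed Boolean algebras, which also covers quotients by $F_\sigma$ ideals. The proof is a dichotomy for a dense family of disjoint clopen boxes in a product of two compact spaces: either the family has at least continuum many members, or one of its sections restricts to an infinite maximal antichain below an element of one factor. For infinite powers the invariant drops to $\omega$.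
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb P$ be a partial order. Two elements $p,q$ are \emph{compatible} if some $r$ satisfies $r\le p$ and $r\le q$, and \emph{incompatible} otherwise. An \emph{antichain} is a set of pairwise incompatible elements; it is \emph{maximal} if every element of $\mathbb P$ is compatible with one of its members. If $\mathbb P$ has infinite antichains, $\mathfrak a(\mathbb P)$ denotes the least cardinality of an infinite maximal antichain in $\mathbb P$. The word ``infinite'' matters: if $\mathbb P$ has a largest element $1$, then $\{1\}$ is a maximal antichain.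

Our partial orders are products of orders $\mathbb A^+=\mathbb A\setminus\{0\}$, where $\mathbb A$ is a Boolean algebra, and products carry the coordinatewise order. In $\mathbb A^+$ the elements $a,b$ are compatible if and only if $a\wedge b\neq0$, and two tuples are compatible if and only if they are compatible in every coordinate. An infinite Boolean algebra has infinite antichains (Section~\ref{sec:boxes}), and we write $\mathfrak a(\mathbb A)=\mathfrak a(\mathbb A^+)$. One inequality between a product and its factors comes for free. Let $\mathcal A$ be an infinite maximal antichain in $\mathbb A_k^+$, and consider the tuples with a member of $\mathcal A$ in coordinate $k$ and $1$ elsewhere. Two of them are incompatible in coordinate $k$, and a tuple $p$ is compatible with the one given by any $a\in\mathcal A$ with $a\wedge p_k\ne0$. Hence, for infinite Boolean algebras,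
\begin{equation}\label{eq:upper}
\mathfrak a(\mathbb A_1^+\times\dots\times\mathbb A_n^+)\le\min\{\mathfrak a(\mathbb A_1),\dots,\mathfrak a(\mathbb A_n)\}.
\end{equation}

The basic example is $\mathcal P(\omega)/\mathrm{Fin}$, the algebra of subsets of $\omega$ modulo finite sets. Write $A\subseteq^*B$ if $A\setminus B$ is finite. The nonzero elements are the classes $[A]$ of infinite sets, and $[A]\le[B]$ if and only if $A\subseteq^*B$. A \emph{MAD family on} an infinite set $P$ is a family of infinite subsets of $P$, pairwise with finite intersection, such that every infinite subset of $P$ has infinite intersection with some member. Maximal antichains of $(\mathcal P(\omega)/\mathrm{Fin})^+$ are the families of classes of MAD families on $\omega$, so $\mathfrak a=\mathfrak a(\mathcal P(\omega)/\mathrm{Fin})$, the \emph{almost-disjointness number}, is the least size of an infinite MAD family on $\omega$. Following Spinas, put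
\[
\mathfrak a_n=\mathfrak a\big(((\mathcal P(\omega)/\mathrm{Fin})^+)^n\big)\qquad(1\le n<\omega).
\]
Let $\mathfrak c=2^\omega$, and let $\mathfrak b$ be the unbounding number, the least size of a family of functions $\omega\to\omega$ that no single function dominates at all but finitely many places. Then $\omega_1\le\mathfrak b\le\mathfrak a\le\mathfrak c$. Spinas proved that
\[
\mathfrak b\le\dots\le\mathfrak a_3\le\mathfrak a_2\le\mathfrak a_1=\mathfrak a
\]
and that $\mathfrak b<\mathfrak a_n$ is consistent for all $n$. In models of $\mathfrak b=\mathfrak a$, for instance under CH or MA, all $\mathfrak a_n$ therefore equal $\mathfrak a$, while for models of $\mathfrak b<\mathfrak a$ the chain decides nothing. This leads to the question posed in \cite{antichains}: \emph{is $\mathfrak a_2<\mathfrak a$ consistent with ZFC?}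

One might well expect a positive answer. The square has many more maximal antichains than the strips behind \eqref{eq:upper}, and their coordinates need not be almost disjoint: if $\mathcal A\ne\mathcal B$ are MAD families on $\omega$ and $E,O$ are the sets of even and odd numbers, the pairs $(A,E)$ and $(B,O)$ with $A\in\mathcal A$, $B\in\mathcal B$ represent a maximal antichain whose first coordinates form $\mathcal A\cup\mathcal B$. Moreover, the sequence $(\mathfrak a_n)$ is nonincreasing, and for the infinite power the invariant collapses to $\omega$ (Proposition~\ref{prop:infinite}). On the other hand, the example just given still contains a MAD family: it appears when we keep only the pairs whose second coordinate belongs to a fixed nonprincipal ultrafilter. Our first theorem says that this always happens below the continuum, once we allow ourselves to choose the coordinate and to shrink $\omega$ to an infinite subset. All results are proved in ZFC.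

\begin{theorem}\label{thm:A}
Let $\{([A_i],[B_i]):i\in I\}$ be an infinite maximal antichain in $((\mathcal P(\omega)/\mathrm{Fin})^+)^2$, indexed injectively, with $|I|<\mathfrak c$. Then there are an infinite set $P\subseteq\omega$ and a nonprincipal ultrafilter $q$ on $\omega$ such that one of the families
\[
\{P\cap A_i: B_i\in q,\ |P\cap A_i|=\omega\},\qquad\{P\cap B_i:A_i\in q,\ |P\cap B_i|=\omega\}
\]
is an infinite MAD family on $P$. Consequently $\mathfrak a_2=\mathfrak a$.
\end{theorem}

So the answer is no: ZFC refutes $\mathfrak a_2<\mathfrak a$. The proof uses little about $\mathcal P(\omega)/\mathrm{Fin}$. Call a Boolean algebra $\mathbb A$ \emph{$\sigma$-closed} if every decreasing sequence $a_0\ge a_1\ge\cdots$ in $\mathbb A^+$ has a lower bound in $\mathbb A^+$.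

\begin{theorem}\label{thm:B}
Let $1\le n<\omega$ and let $\mathbb A_1,\dots,\mathbb A_n$ be infinite $\sigma$-closed Boolean algebras. Then
\[
\min\{\mathfrak a(\mathbb A_1),\dots,\mathfrak a(\mathbb A_n),\mathfrak c\}\le\mathfrak a(\mathbb A_1^+\times\dots\times\mathbb A_n^+)\le\min\{\mathfrak a(\mathbb A_1),\dots,\mathfrak a(\mathbb A_n)\}.
\]
If $\mathfrak a(\mathbb A_k)\le\mathfrak c$ for some $k$ (for instance, if $|\mathbb A_k|\le\mathfrak c$ for some $k$), then $\mathfrak a(\mathbb A_1^+\times\dots\times\mathbb A_n^+)=\min_k\mathfrak a(\mathbb A_k)$.
\end{theorem}

\begin{corollary}\label{cor:C}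
\begin{enumerate}
\item[(1)] $\mathfrak a_n=\mathfrak a$ for all $1\le n<\omega$.
\item[(2)] If $\mathcal I_1,\dots,\mathcal I_n$ are proper $F_\sigma$ ideals on $\omega$ containing $\mathrm{Fin}$, then
\[
\mathfrak a\Big(\prod_{k=1}^n(\mathcal P(\omega)/\mathcal I_k)^+\Big)=\min_k\mathfrak a(\mathcal P(\omega)/\mathcal I_k).
\]
\end{enumerate}
\end{corollary}

Both theorems come from one statement about boxes in a product of two compact spaces, Theorem~\ref{thm:section}. Section~\ref{sec:boxes} sets up the translation, Section~\ref{sec:sections} develops the idea on examples, and Section~\ref{sec:dichotomy} contains the proof.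

\section{Antichains as families of boxes}\label{sec:boxes}

The product $\mathbb A^+\times\mathbb B^+$ has no complements and no joins, so one cannot say in it that finitely many elements ``cover'' another one. Stone duality repairs this: elements of the product become boxes in a compact space.

A \emph{Boolean space} is a compact Hausdorff space with a base of clopen sets. Finite products and clopen subspaces of Boolean spaces are Boolean. For a Boolean algebra $\mathbb A$, let $\mathrm{St}(\mathbb A)$ be the set of ultrafilters of $\mathbb A$ with the topology generated by the sets $\widehat a=\{u:a\in u\}$. By Stone's theorem, $\mathrm{St}(\mathbb A)$ is a Boolean space and $a\mapsto\widehat a$ is an isomorphism of $\mathbb A$ onto its algebra of clopen sets. In particular $\mathrm{St}(\mathbb A)$ is infinite if $\mathbb A$ is.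

A \emph{partition family} of a Boolean space $Z$ is an infinite family of pairwise disjoint nonempty clopen sets whose union is dense in $Z$. Every infinite Boolean space has one. Indeed, an infinite clopen set splits into two nonempty clopen sets, one of which is infinite; setting the other aside and repeating gives infinitely many disjoint nonempty clopen sets. By Zorn's lemma these lie in a maximal disjoint family of nonempty clopen sets, and its union is dense because every nonempty open set contains a nonempty clopen set. For infinite $Z$ let $\mathfrak a(Z)$ be the least size of a partition family. A \emph{box} in $X_1\times\dots\times X_n$ is a set $U_1\times\dots\times U_n$ with each $U_k\subseteq X_k$ clopen; the boxes form a base.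

\begin{lemma}\label{lem:boxes}
Let $Z=X_1\times\dots\times X_n$ be an infinite product space with Boolean factors.
\begin{enumerate}
\item[(a)] $Z$ has a partition family of size $\mathfrak a(Z)$ that consists of boxes.
\item[(b)] If $X_k=\mathrm{St}(\mathbb A_k)$ for all $k$, then $(a_1,\dots,a_n)\mapsto\widehat{a_1}\times\dots\times\widehat{a_n}$ is a bijection from $\prod_k\mathbb A_k^+$ onto the nonempty boxes, under which infinite maximal antichains correspond to partition families consisting of boxes. Hence $\mathfrak a(\prod_k\mathbb A_k^+)=\mathfrak a(Z)$.
\end{enumerate}
\end{lemma}

\begin{proof}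
(a) We first show that every nonempty clopen $W\subseteq Z$ is a finite disjoint union of nonempty boxes. Being open and compact, $W$ is a union of finitely many boxes $D^1,\dots,D^m$. For each $k$, the $k$-th sides of $D^1,\dots,D^m$ generate a finite algebra of clopen subsets of $X_k$, whose atoms partition $X_k$. The boxes all of whose sides are atoms are pairwise disjoint and cover $Z$, and each is contained in or disjoint from each $D^j$. So $W$ is the union of those it contains. Now take a partition family of size $\kappa=\mathfrak a(Z)$ and cut each member into finitely many boxes. The union does not change, and the new family has size between $\kappa$ and $\kappa\cdot\omega=\kappa$.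

(b) A nonempty box determines its sides, so the map is a bijection. Two tuples are compatible if and only if $a_k\wedge b_k\ne0$ for all $k$, that is, if and only if their boxes meet. An antichain is maximal if and only if every nonempty box meets one of its boxes, that is, if and only if the union of its boxes is dense. The last claim follows from (a).
\end{proof}

The case $n=1$ gives $\mathfrak a(\mathbb A)=\mathfrak a(\mathrm{St}(\mathbb A))$ and the existence of infinite antichains used in Section~\ref{sec:intro}.

Call a Boolean space \emph{$\sigma$-closed} if the intersection of every decreasing sequence of nonempty clopen sets contains a nonempty clopen set. By Stone's theorem, $\mathrm{St}(\mathbb A)$ is $\sigma$-closed if and only if $\mathbb A$ is. The induction on the number of factors needs this property for products.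

\begin{lemma}\label{lem:sigma}
If the Boolean spaces $X$ and $Y$ are $\sigma$-closed, so is $X\times Y$.
\end{lemma}

\begin{proof}
Let $W_0\supseteq W_1\supseteq\cdots$ be nonempty clopen subsets of $X\times Y$. By compactness there is a point $(x,y)\in\bigcap_mW_m$. Choose boxes with $(x,y)\in D_m\times E_m\subseteq W_m$. The clopen sets $D_0\cap\dots\cap D_m$ decrease and contain $x$, so there is a nonempty clopen $D\subseteq\bigcap_mD_m$; in the same way, using $y$, there is a nonempty clopen $E\subseteq\bigcap_mE_m$. Then $D\times E\subseteq\bigcap_mW_m$.
\end{proof}

\begin{example}[the space $\omega^*$]\label{ex:omegastar}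
Ultrafilters of $\mathcal P(\omega)/\mathrm{Fin}$ are identified with nonprincipal ultrafilters on $\omega$, so the Stone space is the space $\omega^*$ of these, and its clopen sets are the sets $A^*=\{u\in\omega^*:A\in u\}$ for $A\subseteq\omega$. We have $(A\cap B)^*=A^*\cap B^*$, $(A\cup B)^*=A^*\cup B^*$, $(A\setminus B)^*=A^*\setminus B^*$, and $A^*=\emptyset$ if and only if $A$ is finite; thus $A^*\subseteq B^*$ if and only if $A\subseteq^*B$. The algebra is infinite, since $\omega$ splits into infinitely many infinite sets. It is $\sigma$-closed: if $[A_0]\ge[A_1]\ge\cdots$ are nonzero, each $A_0\cap\dots\cap A_m$ differs from $A_m$ by a finite set, so we can pick $n_0<n_1<\cdots$ with $n_m\in A_0\cap\dots\cap A_m$, and $\{n_m:m<\omega\}\subseteq^*A_j$ for all $j$. Finally, let $P\subseteq\omega$ be infinite and let $\mathcal D$ be a family of infinite subsets of $P$ with pairwise finite intersections. Then $D\mapsto D^*$ is injective on $\mathcal D$ with disjoint values, and every nonempty open subset of $P^*$ contains $M^*$ for some infinite $M\subseteq P$. Hence $\mathcal D$ is an infinite MAD family on $P$ if and only if $\{D^*:D\in\mathcal D\}$ is a partition family of $P^*$.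
\end{example}

\section{Sections, windows, and splitting}\label{sec:sections}

In this section and the next, $X$ and $Y$ are Boolean spaces and
\[
\mathcal C=\{C_i=U_i\times V_i:i\in I\}
\]
is a partition family of $X\times Y$ consisting of boxes, indexed injectively. We look for a partition family with at most $|I|$ members in one of the factors. The natural candidates are sections. For clopen $G\subseteq X$, $H\subseteq Y$ and points $x\in X$, $y\in Y$ put
\[
\mathcal D(G,y)=\{G\cap U_i:y\in V_i,\ G\cap U_i\ne\emptyset\},\qquad\mathcal D(x,H)=\{H\cap V_i:x\in U_i,\ H\cap V_i\neq\emptyset\}.
\]
Thus $\mathcal D(G,y)$ records how the boxes cut the horizontal segment $G\times\{y\}$, and $\mathcal D(x,H)$ how they cut the vertical segment $\{x\}\times H$. Sections have at most $|I|$ members, and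
\begin{equation}\label{eq:disjoint}
\text{the members of a section are pairwise disjoint,}
\end{equation}
because $i\ne j$ and $y\in V_i\cap V_j$ force $U_i\cap U_j=\emptyset$, as $C_i\cap C_j=\emptyset$; the vertical case is the mirror image. A section can still fail in two ways: it can be finite, and its union need not be dense, since a dense open subset of $X\times Y$ may miss a given line altogether. In the examples below $X=Y=\omega^*$ and $\mathcal A$ is an infinite MAD family on $\omega$.

\begin{example}[strips]\label{ex:strips}
Let $\mathcal C=\{A^*\times\omega^*:A\in\mathcal A\}$. Every horizontal section $\mathcal D(\omega^*,y)$ is the partition family $\{A^*:A\in\mathcal A\}$. Every vertical section $\mathcal D(x,H)$ has at most one member. So the direction of the section has to be chosen.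
\end{example}

\begin{example}[nested families]\label{ex:nested}
For each $A\in\mathcal A$ fix an infinite MAD family $\mathcal B_A$ on $\omega$, and for each $B\in\mathcal B_A$ an infinite MAD family $\mathcal A_{A,B}$ on $A$. Let $\mathcal C$ consist of the boxes $D^*\times B^*$ with $A\in\mathcal A$, $B\in\mathcal B_A$, $D\in\mathcal A_{A,B}$. Boxes with different $A$ have disjoint first sides, boxes with the same $A$ and different $B$ have disjoint second sides, and boxes with the same $A$ and $B$ have disjoint first sides. Given infinite $M,N\subseteq\omega$, choose in turn $A,B,D$ with $M\cap A$, $N\cap B$, $M\cap A\cap D$ infinite; then $D^*\times B^*$ meets $M^*\times N^*$. So $\mathcal C$ is a partition family. If $y\notin\bigcup_{B\in\mathcal B_A}B^*$ for a single $A$, the union of $\mathcal D(\omega^*,y)$ misses $A^*$. Thus a dense section of full width requires a point $y$ lying in $|\mathcal A|$ prescribed open sets at once. No such point is needed if we narrow the segment: for $B\in\mathcal B_A$ and any $y\in B^*$, the section $\mathcal D(A^*,y)=\{D^*:D\in\mathcal A_{A,B}\}$ is a partition family of $A^*$. This is why we look through a window.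
\end{example}

A \emph{window} is a pair $(G,H)$ of clopen sets $G\subseteq X$, $H\subseteq Y$. While shrinking the window we must not lose infinity, so we keep track of the windows in which $\mathcal C$ is still genuinely infinite. Call $(G,H)$ \emph{small} if $G\times H$ is covered by finitely many $C_i$, and \emph{large} otherwise. Three facts will be used.
\begin{enumerate}
\item[(L1)] $(X,Y)$ is large. A finite subcover of $\mathcal C$ would leave no room for the remaining boxes, which are nonempty and disjoint from it.
\item[(L2)] If $(G,H)$ is large, then $G$ and $H$ are nonempty.
\item[(L3)] If $(G\cap U_i,H)$ is large, so is $(G\cap U_i,H\setminus V_i)$, because the rest of $(G\cap U_i)\times H$ lies in $C_i$. Likewise, if $(G,H\cap V_i)$ is large, so is $(G\setminus U_i,H\cap V_i)$.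
\end{enumerate}

What prevents a section through a large window from being dense? If the column $(G\cap U_i)\times H$ is small, it is covered completely, so \emph{every} horizontal segment in the window is covered over $G\cap U_i$. Small rows $G\times(H\cap V_i)$ help vertical segments in the same way. A box $C_i$ is of no help only if both its column and its row are large.

\begin{definition}
A large window $(G,H)$ \emph{splits at $i\in I$} if both $(G\cap U_i,H)$ and $(G,H\cap V_i)$ are large. It is \emph{unsplittable} if it splits at no $i$.
\end{definition}

\begin{example}[the grid]\label{ex:grid}
Let $\mathcal C=\{A^*\times B^*:A,B\in\mathcal A\}$; it is a partition family because any infinite $M,N$ meet some $A,B\in\mathcal A$ in infinite sets. Call $P\subseteq\omega$ \emph{finitely covered} if $P\subseteq^*A_1\cup\dots\cup A_m$ for some $A_1,\dots,A_m\in\mathcal A$. For infinite $P,Q$, the window $(P^*,Q^*)$ is small if and only if both $P$ and $Q$ are finitely covered: project a finite cover to the two coordinates for one direction, and take the finite grid for the other. As $\mathcal A$ is infinite and almost disjoint, $\omega$ is not finitely covered, and then neither is $\omega\setminus B$ for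 $B\in\mathcal A$.

Start with $(\omega^*,\omega^*)$. It splits at every box $A^*\times B^*$, since $(A^*,\omega^*)$ and $(\omega^*,B^*)$ are large. By (L3) we obtain two large windows, $(A^*,(\omega\setminus B)^*)$ and $((\omega\setminus A)^*,B^*)$. The first is unsplittable: the row of a box $A_1^*\times B_1^*$ in it is $(A^*,(B_1\setminus B)^*)$, which is small. All rows being small, we take a vertical section, and for any $x\in A^*$ we find $\mathcal D(x,(\omega\setminus B)^*)=\{(B_1\setminus B)^*:B_1\in\mathcal A\setminus\{B\}\}$, a partition family of $(\omega\setminus B)^*$.
\end{example}

In Example~\ref{ex:nested} the window $(A^*,B^*)$, $B\in\mathcal B_A$, is large, since it contains infinitely many boxes of $\mathcal C$, and it is unsplittable for mixed reasons. A box built from $A_1\neq A$ has an empty column, a box built from $A$ and $B_1\ne B$ has an empty row, and a box $D^*\times B^*$ with $D\in\mathcal A_{A,B}$ is its own column.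

The examples suggest splitting until an unsplittable window appears. The difficulty is that the process need not stop after finitely many steps, and nothing lets us pass to a large window at a limit step. What saves the argument is that a splitting produces two large windows that no box of $\mathcal C$ can serve at the same time. If splitting never stops, we count.

\section{The dichotomy}\label{sec:dichotomy}

\subsection*{An unsplittable window contains a good section}

\begin{proposition}\label{prop:unsplit}
Let $(G,H)$ be an unsplittable large window. Then $\mathcal D(G,y)$ is a partition family of $G$ for some $y\in H$, or $\mathcal D(x,H)$ is a partition family of $H$ for some $x\in G$.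
\end{proposition}

\begin{proof}
Let $I_0=\{i:(G\cap U_i,H)\text{ is small}\}$ and $I_1=\{i:(G,H\cap V_i)\text{ is small}\}$. Since the window is unsplittable, $I=I_0\cup I_1$.

\emph{The direction.} We claim that $\bigcup_{i\in I_0}(G\cap U_i)$ is dense in $G$ or $\bigcup_{i\in I_1}(H\cap V_i)$ is dense in $H$. Otherwise there are nonempty open sets $W\subseteq G$ and $W'\subseteq H$ with $W\cap U_i=\emptyset$ for $i\in I_0$ and $W'\cap V_i=\emptyset$ for $i\in I_1$. Then the nonempty open set $W\times W'$ misses every $C_i$, against the density of $\bigcup\mathcal C$. Exchanging the two factors exchanges the two alternatives and the two conclusions, so we may assume the first alternative.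

\emph{Every horizontal section has dense union.} Let $y\in H$, $i\in I_0$ and $x\in G\cap U_i$. Since $(G\cap U_i)\times H$ is covered by boxes of $\mathcal C$, we have $(x,y)\in C_j$ for some $j$ (not necessarily $j=i$). Then $y\in V_j$ and $x\in G\cap U_j\in\mathcal D(G,y)$. So $\bigcup\mathcal D(G,y)$ contains the dense set $\bigcup_{i\in I_0}(G\cap U_i)$.

\emph{Some horizontal segment is not finitely covered.} Suppose that for each $y\in H$ there is a finite $F_y\subseteq I$ with $G\times\{y\}\subseteq\bigcup_{i\in F_y}C_i$. Discarding boxes that miss the segment, we may assume $y\in V_i$ for all $i\in F_y$; and $F_y\ne\emptyset$ by (L2). Let $E_y=\bigcap_{i\in F_y}V_i$, a clopen neighborhood of $y$. The sets $U_i$, $i\in F_y$, cover $G$, so $G\times E_y\subseteq\bigcup_{i\in F_y}C_i$. Finitely many $E_y$ cover the compact set $H$, so $(G,H)$ is small, a contradiction. Fix $y\in H$ such that $G\times\{y\}$ is not covered by finitely many $C_i$.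

\emph{The section at $y$ is infinite.} If not, $\mathcal D(G,y)=\{G\cap U_j:j\in F\}$ for a finite $F$ with $y\in V_j$ for all $j\in F$. Its union is closed and dense in $G$, hence equal to $G$, and so $G\times\{y\}\subseteq\bigcup_{j\in F}C_j$, contrary to the choice of $y$.

With \eqref{eq:disjoint}, $\mathcal D(G,y)$ is a partition family of $G$.
\end{proof}

Neither $\sigma$-closedness nor the size of $I$ played a role here. Both enter in the other half.

\subsection*{Splitting forever costs continuum many boxes}

The geometric reason is that a box containing two points contains the other two corners of the rectangle they span (Figure~\ref{fig:corner}).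

\begin{lemma}\label{lem:corner}
For $i,j\in I$, the box $C_j$ does not meet both $U_i\times(Y\setminus V_i)$ and $(X\setminus U_i)\times V_i$.
\end{lemma}

\begin{proof}
Suppose $(x,y),(x',y')\in C_j$ with $x\in U_i$, $y\notin V_i$, $y'\in V_i$. Then $(x,y')\in U_j\times V_j=C_j$ and $(x,y')\in C_i$, so $j=i$. But $(x,y)\in C_j$ and $(x,y)\notin C_i$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,0) rectangle (2.6,2);
\draw (0,0) rectangle (5.4,4);
\draw (2.6,0) -- (2.6,4);
\draw (0,2) -- (5.4,2);
\draw[dashed,thick] (1.6,1.1) rectangle (4,3);
\fill (1.6,3) circle (2pt) node[above left] {$(x,y)$};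
\fill (4,1.1) circle (2pt) node[below] {$(x',y')$};
\fill (1.6,1.1) circle (2pt) node[left] {$(x,y')$};
\node at (0.45,0.35) {$C_i$};
\node[below] at (1.3,0) {$U_i$};
\node[below] at (4,0) {$X\setminus U_i$};
\node[left] at (0,1) {$V_i$};
\node[left] at (0,3) {$Y\setminus V_i$};
\end{tikzpicture}
\caption{The box $C_i=U_i\times V_i$ (shaded) cuts $X\times Y$ into four quadrants. A box (dashed) that contains a point $(x,y)$ of the upper left quadrant and a point $(x',y')$ of the lower right quadrant also contains $(x,y')\in C_i$. So it cannot belong, together with $C_i$, to a family of pairwise disjoint boxes.}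
\label{fig:corner}
\end{figure}

\begin{proposition}\label{prop:tree}
Let $X$ and $Y$ be $\sigma$-closed. If every large window splits at some $i\in I$, then $|I|\ge\mathfrak c$.
\end{proposition}

\begin{proof}
Let $2^{<\omega}$ be the tree of finite $0$--$1$ sequences; $s0$ and $s1$ are the one-step extensions of $s$, and $f\upharpoonright m$ is the initial segment of length $m$ of $f\in2^\omega$. We define large windows $(G_s,H_s)$ and indices $i_s\in I$ by recursion on the length of $s$. Let $(G_\emptyset,H_\emptyset)=(X,Y)$, which is large by (L1). Given $(G_s,H_s)$, choose $i_s$ at which it splits and put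
\[
(G_{s0},H_{s0})=(G_s\cap U_{i_s},\,H_s\setminus V_{i_s}),\qquad(G_{s1},H_{s1})=(G_s\setminus U_{i_s},\,H_s\cap V_{i_s}).
\]
Both windows are large by (L3).

Let $f\in2^\omega$. The clopen sets $G_{f\upharpoonright m}$ decrease with $m$, as do the sets $H_{f\upharpoonright m}$, and all are nonempty by (L2). Compactness alone would give a point in the limit, which $\mathcal C$ could miss. Since $X$ and $Y$ are $\sigma$-closed, we get more: nonempty clopen sets $X_f\subseteq\bigcap_mG_{f\upharpoonright m}$ and $Y_f\subseteq\bigcap_mH_{f\upharpoonright m}$. As $\bigcup\mathcal C$ is dense, there is $\gamma(f)\in I$ such that $C_{\gamma(f)}$ meets $X_f\times Y_f$.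

The map $\gamma\colon2^\omega\to I$ is injective. Let $f\ne g$, let $s$ be their longest common initial segment, and name them so that $f$ extends $s0$ and $g$ extends $s1$. With $i=i_s$,
\[
X_f\times Y_f\subseteq G_{s0}\times H_{s0}\subseteq U_i\times(Y\setminus V_i),\qquad X_g\times Y_g\subseteq G_{s1}\times H_{s1}\subseteq(X\setminus U_i)\times V_i.
\]
If $\gamma(f)=\gamma(g)=j$, then $C_j$ meets both sets on the right, contrary to Lemma~\ref{lem:corner}. Hence $|I|\ge|2^\omega|=\mathfrak c$.
\end{proof}

\begin{theorem}\label{thm:section}
Let $X,Y$ be infinite $\sigma$-closed Boolean spaces and let $\{U_i\times V_i:i\in I\}$ be a partition family of $X\times Y$ consisting of boxes, indexed injectively, with $|I|<\mathfrak c$. Then there are clopen sets $G\subseteq X$, $H\subseteq Y$ such that $\mathcal D(G,y)$ is a partition family of $G$ for some $y\in H$, or $\mathcal D(x,H)$ is a partition family of $H$ for some $x\in G$. Consequently $\mathfrak a(X)\le|I|$ or $\mathfrak a(Y)\le|I|$.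
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:tree} there is an unsplittable large window $(G,H)$, and Proposition~\ref{prop:unsplit} applies to it. If $\mathcal D(G,y)$ is a partition family of $G$, add the clopen set $X\setminus G$ when it is nonempty. The result is a partition family of $X$ of size at most $|I|$, as $I$ is infinite. In the other case add $Y\setminus H$ to $\mathcal D(x,H)$.
\end{proof}

\section{Finite products}\label{sec:products}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:boxes}(b) and Example~\ref{ex:omegastar}, the boxes $A_i^*\times B_i^*$ form an injectively indexed partition family of $\omega^*\times\omega^*$, and $\omega^*$ is infinite and $\sigma$-closed. Apply Theorem~\ref{thm:section}. Suppose $\mathcal D(G,q)$ is a partition family of $G$, and write $G=P^*$ with $P\subseteq\omega$; then $P$ is infinite because $G\ne\emptyset$. Let $\mathcal D=\{P\cap A_i:B_i\in q,\ |P\cap A_i|=\omega\}$. If $i\ne j$ and $B_i,B_j\in q$, then $B_i\cap B_j\in q$ is infinite, so $A_i\cap A_j$ is finite; thus $\mathcal D$ has pairwise finite intersections. Since $q\in B_i^*$ means $B_i\in q$, and $P^*\cap A_i^*=(P\cap A_i)^*$ is nonempty exactly when $P\cap A_i$ is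 infinite, $\mathcal D(G,q)=\{D^*:D\in\mathcal D\}$. By Example~\ref{ex:omegastar}, $\mathcal D$ is an infinite MAD family on $P$. If instead $\mathcal D(q,H)$ is a partition family of $H$, write $H=P^*$ and exchange the roles of $A_i$ and $B_i$ to obtain the second family.

A bijection $P\to\omega$ carries this family to an infinite MAD family on $\omega$, so $\mathfrak a\le|I|$. An infinite maximal antichain in the square with at least $\mathfrak c$ members also has at least $\mathfrak a$ members, as $\mathfrak a\le\mathfrak c$. Hence $\mathfrak a\le\mathfrak a_2$, and $\mathfrak a_2\le\mathfrak a$ by \eqref{eq:upper}.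
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The upper bound is \eqref{eq:upper}. Let $X_k=\mathrm{St}(\mathbb A_k)$ and $Z_m=X_1\times\dots\times X_m$. These are infinite Boolean spaces, $\sigma$-closed by Lemma~\ref{lem:sigma}. By Lemma~\ref{lem:boxes}(b) it suffices to show
\[
\mathfrak a(Z_m)\ge\min\{\mathfrak a(X_1),\dots,\mathfrak a(X_m),\mathfrak c\}\qquad(1\le m\le n).
\]
For $m=1$ there is nothing to prove. Let $m>1$ and $\kappa=\mathfrak a(Z_m)$; we may assume $\kappa<\mathfrak c$. Lemma~\ref{lem:boxes}(a), applied to the product of two factors $Z_{m-1}\times X_m$, gives a partition family of size $\kappa$ of boxes $U\times V$ with $U\subseteq Z_{m-1}$ and $V\subseteq X_m$ clopen. By Theorem~\ref{thm:section}, $\kappa\ge\mathfrak a(X_m)$ or $\kappa\ge\mathfrak a(Z_{m-1})$, and in the second case the induction hypothesis applies. If some $\mathfrak a(\mathbb A_k)\le\mathfrak c$, the two bounds coincide; and $\mathfrak a(\mathbb A_k)\le|\mathbb A_k|$, since an antichain is a subset of $\mathbb A_k$.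
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
The cardinal $\mathfrak c$ enters only as the number of branches of the tree in Proposition~\ref{prop:tree}, and $\sigma$-closedness only to put a nonempty box below each branch. The latter hypothesis excludes just a degenerate case: \emph{an infinite Boolean algebra $\mathbb A$ is $\sigma$-closed if and only if $\mathfrak a(\mathbb A)\ge\omega_1$.} If $\mathbb A$ is $\sigma$-closed and $\{b_m:m<\omega\}$ is an injectively enumerated antichain, the elements $a_m=\neg(b_0\vee\dots\vee b_m)\ge b_{m+1}$ are nonzero and decrease, and a nonzero lower bound is incompatible with every $b_m$; so the antichain is not maximal. Conversely, let $a_0\ge a_1\ge\cdots$ have no lower bound in $\mathbb A^+$. Put $a_{-1}=1$ and $b_m=a_{m-1}\wedge\neg a_m$. The $b_m$ are pairwise disjoint, and infinitely many are nonzero, since an eventually constant sequence would have a lower bound. For $b\ne0$ and $m$ least with $b\not\le a_m$ we have $b\le a_{m-1}$, so $b\wedge b_m=b\wedge\neg a_m\neq0$. The nonzero $b_m$ thus form a countably infinite maximal antichain. Hence, if some infinite factor is not $\sigma$-closed, \eqref{eq:upper} already shows that the product has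 invariant $\omega$.
\end{remark}

\section{Quotients by $F_\sigma$ ideals}\label{sec:ideals}

An \emph{ideal} on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions. It is \emph{proper} if $\omega\notin\mathcal I$, and $F_\sigma$ if it is a countable union of closed sets when $\mathcal P(\omega)$ is identified with the product space $2^\omega$. In the quotient algebra $\mathcal P(\omega)/\mathcal I$, $[A]\le[B]$ means $A\setminus B\in\mathcal I$, and the nonzero elements are the classes of the \emph{positive} sets, those not in $\mathcal I$. A \emph{lower semicontinuous submeasure} is a function $\varphi\colon\mathcal P(\omega)\to[0,\infty]$ with $\varphi(\emptyset)=0$ that is monotone, satisfies $\varphi(A\cup B)\le\varphi(A)+\varphi(B)$, and satisfies $\varphi(A)=\sup\{\varphi(a):a\subseteq A\text{ finite}\}$. By Mazur's theorem \cite{mazur}, a proper $F_\sigma$ ideal $\mathcal I$ containing $\mathrm{Fin}$ has the form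
\[
\mathcal I=\{A\subseteq\omega:\varphi(A)<\infty\}
\]
for a lower semicontinuous submeasure $\varphi$ that is finite on finite sets. For example, $\varphi(A)=|A|$ gives $\mathrm{Fin}$, and $\varphi(A)=\sum_{n\in A}1/(n+1)$ gives the ideal of sets with convergent sum of reciprocals. The point of the representation is that positivity is witnessed by finite subsets: a positive set has finite subsets of arbitrarily large submeasure. This allows the diagonal argument of Example~\ref{ex:omegastar} with finite sets in place of points.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
All algebras involved have size at most $\mathfrak c$, so by Theorem~\ref{thm:B} it suffices to check that they are infinite and $\sigma$-closed. For $\mathcal P(\omega)/\mathrm{Fin}$ this was done in Example~\ref{ex:omegastar}, which gives (1). For (2), let $\mathcal I$ be one of the ideals and $\varphi$ as above.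

\emph{$\sigma$-closed.} Let $[Y_0]\ge[Y_1]\ge\cdots$ be classes of positive sets and put $X_m=Y_0\cap\dots\cap Y_m$. Then $Y_m\setminus X_m\subseteq\bigcup_{j<m}(Y_m\setminus Y_j)\in\mathcal I$, so $[X_m]=[Y_m]$ and $\varphi(X_m)=\infty$. Choose finite $a_m\subseteq X_m$ with $\varphi(a_m)>m$ and let $X=\bigcup_ma_m$. By monotonicity $\varphi(X)=\infty$. Since the $X_m$ decrease, $X\setminus X_m\subseteq\bigcup_{j<m}a_j$ is finite and so lies in $\mathcal I$. Thus $[X]$ is a nonzero lower bound.

\emph{Infinite.} As $\mathcal I$ is proper and contains $\mathrm{Fin}$, every cofinite set is positive. So we can choose recursively finite sets $a_m\subseteq\omega\setminus\bigcup_{j<m}a_j$ with $\varphi(a_m)>m$. Partition $\omega$ into infinite sets $N_0,N_1,\dots$. The sets $\bigcup_{m\in N_l}a_m$, $l<\omega$, are pairwise disjoint and have infinite submeasure, so their classes are nonzero, pairwise disjoint, and hence distinct.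
\end{proof}

\section{Infinite powers}\label{sec:infinite}

Theorem~\ref{thm:B} does not extend to infinitely many factors. Let $(\mathbb A^+)^\omega$ be the full power with the coordinatewise order, and let the \emph{finite-support power} be its suborder of sequences $p$ with $p_k=1$ for all but finitely many $k$.

\begin{proposition}\label{prop:infinite}
Let $\mathbb A$ be a Boolean algebra with an element $d\ne0,1$. Then the full power $(\mathbb A^+)^\omega$ and the finite-support power both have a countably infinite maximal antichain. In particular,
\[
\mathfrak a\big(((\mathcal P(\omega)/\mathrm{Fin})^+)^\omega\big)=\omega<\mathfrak a=\mathfrak a_n\qquad(1\le n<\omega).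
\]
\end{proposition}

\begin{proof}
Put
\[
e_k=(\underbrace{d,\dots,d}_{k},\neg d,1,1,\dots)\quad(k<\omega),\qquad e_\infty=(d,d,d,\dots),
\]
with coordinates numbered from $0$. If $k<l\le\infty$, then coordinate $k$ of $e_k$ is $\neg d$ and coordinate $k$ of $e_l$ is $d$, so $e_k$ and $e_l$ are incompatible. Let $p\in(\mathbb A^+)^\omega$. If $p_k\wedge\neg d\ne0$ for some $k$, take the least such $k$. Then $p_j\le d$ for $j<k$, so the sequence $r$ with $r_k=p_k\wedge\neg d$ and $r_j=p_j$ for $j\ne k$ lies below $p$ and $e_k$. If there is no such $k$, then $p\le e_\infty$. So $\{e_k:k\le\infty\}$ is a maximal antichain in the full power. If $p$ has finite support, then some $p_k$ equals $1$, so the first case occurs, and $r$ has finite support. Thus $\{e_k:k<\omega\}$ is a maximal antichain in the finite-support power. The displayed line follows from $\mathfrak a\ge\omega_1$ and Corollary~\ref{cor:C}(1).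
\end{proof}

One can see which part of the method breaks. Let $X=\mathrm{St}(\mathbb A)$. Sequences of finite support correspond to the basic clopen boxes of the product space $X^\omega$, and Lemma~\ref{lem:sigma} fails for this space. The clopen sets $\{z\in X^\omega: z_j\in\widehat d\text{ for }j<m\}$ decrease to $\widehat d\times\widehat d\times\cdots$, which contains no nonempty open set, because a nonempty basic box has the side $X\neq\widehat d$ in some coordinate. In the full power this set is the box of $e_\infty$; it is not open, so the translation into clopen boxes of Lemma~\ref{lem:boxes} is not available.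

\begin{thebibliography}{9}

\bibitem{antichains}
\emph{The minimal size of infinite maximal antichains in direct products of partial orders},
\texttt{https://api.newton.ac.uk/\allowbreak website/\allowbreak v0/\allowbreak events/\allowbreak preprints/\allowbreak NI16002}.

\bibitem{mazur}
K.~Mazur, \emph{$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $P(\omega)/I$}, Fund. Math. 138 (1991).

\end{thebibliography}
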